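# Every Non-Star Tree Except Two Is Determined by Two Dacards

## The theorem on degree-associated reconstruction numbers of trees

For $m\ge 1$ let $D_m$ be the tree made of two adjacent vertices, each of which carries two further pendant paths with $m$ vertices, attached by an end. So $D_1$ has 6 vertices and $D_2$ has 10.

**Theorem 1.** Let $T$ be a tree that is not a star. Then $\operatorname{drn}(T)=2$, unless $T\in\{D_1,D_2\}$, and $\operatorname{drn}(D_1)=\operatorname{drn}(D_2)=3$.

In particular the following conjecture is true: *only finitely many trees other than stars fail to have degree-associated reconstruction number 2*; equivalently, $\operatorname{drn}(T)\le 2$ for all but finitely many trees $T$.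

Let us unpack this. Graphs are finite and simple.

**Definition (card, dacard).** A card of a graph $G$ is a subgraph $G-v$ obtained by deleting one vertex, considered up to isomorphism. A dacard of $G$ is a pair $(G-v,d_G(v))$: a card together with the degree of the deleted vertex.

**Definition (determining, drn).** A multiset $\mathcal D$ of dacards of $G$ determines $G$ if every graph whose multiset of dacards contains $\mathcal D$ is isomorphic to $G$. The degree-associated reconstruction number $\operatorname{drn}(G)$ is the minimum number of dacards that determine $G$.

So one is handed a few vertex-deleted subgraphs, with the degrees of the missing vertices, and must name the graph. For a tree $T$ we may choose which dacards to hand over, but the competing graph $H$ is arbitrary; it need not be a tree. A star $K_{1,r}$ is determined by one dacard, that of its center: $(rK_1,r)$ says that a vertex of degree $r$ is joined to $r$ isolated vertices.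

The proof uses two results from outside.

* (K) Stars are the only trees with $\operatorname{drn}=1$. This is taken as given.
* (BW) In M. D. Barrus, D. B. West, "Degree-associated reconstruction number of graphs", Discrete Math. 310 (2010), it is proved that $\operatorname{drn}(T)=2$ for every caterpillar $T$, except stars and one 6-vertex tree.

It is also known, by a theorem of Prince, that $\operatorname{drn}(T)=2$ for almost every tree; we do not use it. The conjecture comes from the paper "Degree-associated reconstruction number of graphs" (http://math.uri.edu/%7Ebarrus/papers/drnPreprint.pdf).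

**Definition (caterpillar).** A caterpillar is a tree whose non-leaf vertices induce a path, possibly empty. Paths are caterpillars.

The non-leaf vertices of a tree always induce a connected subgraph. Hence, if deleting some leaves of $T$ leaves a path, then $T$ is a caterpillar: its non-leaf vertices form a connected part of that path. Next, suppose $T$ is not a caterpillar. Then the tree induced by the non-leaf vertices has a vertex with three neighbors in it, and each of these three, not being a leaf of $T$, has a further neighbor. So a non-caterpillar has $n\ge 7$ vertices.

By (K) and (BW), two things remain: to find, for every non-caterpillar $T\ne D_2$, two dacards that determine $T$; and to treat $D_1$ and $D_2$.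

## Four, six and seven vertices by hand

Two remarks will be used all the time. If $T$ is a tree with a leaf $\ell$, then
$$\text{every graph } H \text{ that has the dacard } (T-\ell,1) \text{ is a tree,}\tag{1}$$
because $H$ is a tree plus a vertex of degree 1. And if $l'$ is a leaf of a tree $H$ with at least three vertices, then
$$H-l' \text{ has } \begin{cases}\text{one leaf fewer than } H, & \text{if the neighbor of } l' \text{ has degree}\ge 3,\\ \text{as many leaves as } H, & \text{if the neighbor of } l' \text{ has degree } 2.\end{cases}\tag{2}$$

**Definition (spiders, double brooms).** $P_m$ is the path on $m$ vertices. The spider $S(p_1,\dots,p_r)$, $r\ge3$, is a center with $r$ pendant paths with $p_1,\dots,p_r$ vertices. The tree $(p,q\,|\,r,s)$ consists of two adjacent vertices, the first with pendant paths with $p$ and $q$ vertices, the second with $r$ and $s$. So $D_m=(m,m\,|\,m,m)$.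

*The path $P_4$.* Its dacards are $(P_3,1)$ and $(K_1\sqcup P_2,2)$, each twice. The star $K_{1,3}$ has the dacard $(P_3,1)$ three times, so two leaf dacards do not determine $P_4$. One dacard of each kind does: by (1), $H$ is a tree on four vertices with a vertex of degree 2, so $H\cong P_4$.

**Proposition 2.** $\operatorname{drn}(D_1)=3$. Hence $D_1$ is the exceptional 6-vertex tree of (BW).

*Proof.* The dacards of $D_1=(1,1\,|\,1,1)$ are $\mathbf l=(S(2,1,1),1)$ and $\mathbf b=(P_3\sqcup 2K_1,3)$. Each pair is shared by another graph. $S(2,1,1,1)$ has $\mathbf l,\mathbf l$ (delete either of two 1-legs). $S(3,1,1)$ has $\mathbf l,\mathbf b$ (delete the end of the 3-leg; delete the center). The graph $K_1\sqcup{}$(a triangle with pendant edges at two of its vertices) has $\mathbf b,\mathbf b$: deleting a vertex of degree 3 leaves the isolated vertex, the pendant vertex just cut off, and a $P_3$. So $\operatorname{drn}(D_1)\ge3$.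

Now let $H$ have $\mathbf l,\mathbf l,\mathbf b$. By (1) $H$ is a tree, and a vertex of degree 3 is joined to two $K_1$'s and to one vertex of a $P_3$. If this vertex is an end, $H=S(3,1,1)$, whose leaf deletions are $S(2,1,1)$ once and $P_5$ twice; so $\mathbf l$ occurs only once, a contradiction. If it is the middle vertex, $H=D_1$. Since $D_1$ is a caterpillar, not a star, with $\operatorname{drn}\neq 2$, it is the exception in (BW). $\square$

**Proposition 3.** The dacards of a leaf and of the center determine $S(2,2,2)$.

*Proof.* By (1) $H$ is a tree. It has a vertex of degree 3 with one neighbor in each of three $P_2$'s. Every vertex of $P_2$ is an end, so $H\cong S(2,2,2)$. $\square$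

## Where leaf dacards stop working

The sensible first plan is to use two leaf dacards $(T-a,1)$, $(T-b,1)$. By (1) the competitor $H$ is then a tree, $T-a$ plus one leaf, and the second dacard should tell us where the leaf goes.

The plan stops at trees with too much symmetry. In $S(2,2,2)$ all leaf dacards equal $(S(2,2,1),1)$, and $S(2,2,1,1)$ has this dacard twice (delete either 1-leg). So no two leaf dacards determine $S(2,2,2)$.

Two leaves that look different may fail as well. Take the 10-vertex tree $T$ with a center $c$ joined to an end of each of two copies of $P_3$ and to the *middle* vertex of a third $P_3$. Let $a$ be the leaf of one of the first two paths and $b$ a leaf of the third. Let $H$ have a center joined to an end of a $P_3$, to an end of a $P_2$, and to a vertex $r$ that carries a pendant $P_2$ and a pendant vertex. In $H$, delete the end of the $P_2$ at $r$; the result is $T-a$. Delete instead the pendant vertex at $r$; the result is $T-b$. But $T\not\cong H$: the distances from the leaves to the nearest vertex of degree $\ge3$ are $3,3,1,1$ in $T$ and $3,2,2,1$ in $H$.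

So we ask not whether leaf dacards work but *how* they fail. If $H-m_1\cong T-a$ and $H-m_2\cong T-b$, then $H-m_1-m_2$ sits inside $T$ in two ways, and comparing them gives an isomorphism $\theta$ between two subtrees of $T$ that miss only two vertices each. The proof runs as follows. Such a $\theta$ has a fixed vertex or an inverted edge, unless $T$ is a caterpillar. Rooting $T$ there and comparing multisets of branches shows that a failing pair $(a,b)$ forces a precise coincidence between two branches of $T$. If *every* pair of leaves fails, the coincidences leave only trees in which sibling branches are essentially equal. Those trees we treat by hand, with dacards of non-leaves.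

## Rooted trees, blocks and similar leaves

**Definition (rooted trees).** Rooted trees are taken up to root-preserving isomorphism; $\emptyset$ is the empty one. $X\lessdot Y$ means that $X$ arises from $Y$ by deleting one childless vertex, and $X\lessdot\lessdot Y$ means two successive such deletions. $o$ is the one-vertex rooted tree; $\emptyset\lessdot o$. $(\cdot\,;Z_1,\dots,Z_r)$ is the rooted tree whose root has child subtrees $Z_1,\dots,Z_r$; instead of the dot a specific root may be named. $\lambda_i(Z)$ is the number of vertices on level $i$, the root being on level 1. As a rooted tree, $P_m$ is rooted at an end. For $m\ge3$, $F_m$ is a chain of $m-2$ vertices starting at the root, whose last vertex has two childless children; $|F_m|=m$.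

For example $F_3=(\cdot\,;o,o)$, $F_4=(\cdot\,;F_3)$, $P_2\lessdot P_3$ and $P_2\lessdot F_3$. For $E:=(\cdot\,;P_2,o)$ we have $P_3\lessdot E$ (delete the $o$), $F_3\lessdot E$ (delete the end of $P_2$), and $P_2\lessdot\lessdot E$. If $|Y|\ge 2$, the root of $Y$ has a child, so deletions of childless vertices never touch it. If $X\lessdot\lessdot Y$ or $X\lessdot Y$, then $\lambda_i(X)\le\lambda_i(Y)$ for all $i$.

**Definition (roots and blocks).** A root $\rho$ of a tree $T$ is a vertex or an edge of $T$. Its blocks are the components of $T-\rho$ (delete the vertex; for an edge delete only the edge), each rooted at its vertex adjacent to, respectively incident with, $\rho$.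

In $S(2,2,2)$ the blocks at the center are three $P_2$'s; in $D_2$ the blocks at the middle edge are two copies of $(\cdot\,;P_2,P_2)$. The kind of $\rho$ (vertex or edge) and the multiset of blocks determine $T$ up to isomorphism, and swapping two isomorphic blocks at $\rho$ is an automorphism of $T$. The childless vertices of a block are exactly the leaves of $T$ in it. Deleting a leaf $\ell\neq\rho$ (not incident with $\rho$ if $\rho$ is an edge) that lies in the block $A$ replaces $A$ by $A-\ell$; if $A=\{\ell\}$ the block disappears.

**Definition (similar leaves).** Leaves $\ell,\ell'$ of $T$ are similar if an automorphism of $T$ maps $\ell$ to $\ell'$.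

## Partial isomorphisms without a fixed point live in caterpillars

The shift $v_i\mapsto v_{i+1}$ of $v_1\dots v_{r-1}$ inside the path $v_1\dots v_r$ fixes nothing. If each $v_i$ also carries a pendant leaf $w_i$, the shift $v_i\mapsto v_{i+1}$, $w_i\mapsto w_{i+1}$ misses two vertices and fixes nothing. Both trees are caterpillars, and this is no accident.

**Lemma 4.** Let $S_1,S_2$ be nonempty subtrees of a tree $T$ with $|V(T)\setminus V(S_1)|\in\{1,2\}$, and let $\theta:S_1\to S_2$ be an isomorphism that fixes no vertex and inverts no edge. Then $T$ is a caterpillar; if $|V(T)\setminus V(S_1)|=1$, then $T$ is a path.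

*Proof.* **Step 1: an orientation.** This step shows that $\theta$ pushes everything toward one vertex $t$. For $v\in S_1$ let $v^+$ be the neighbor of $v$ on the path of $T$ from $v$ to $\theta(v)$. For every edge $uv$ of $S_1$ exactly one of $u^+=v$, $v^+=u$ holds. If both held, $\theta(u)$ would lie in the component of $T-uv$ containing $v$, and $\theta(v)$ in the one containing $u$; as $\theta(u),\theta(v)$ are adjacent, $\theta(u)=v$ and $\theta(v)=u$, an inverted edge. If neither held, $\theta(u)$ would lie in the component of $u$ and $\theta(v)$ in that of $v$; by adjacency $\theta(u)=u$, a fixed vertex.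

So the vertices $v$ with $v^+\in S_1$ correspond one-to-one to the edges of $S_1$. There is one edge fewer than vertices, so exactly one vertex $t\in S_1$ has $t^+\notin S_1$. For $v\ne t$ the walk $v,v^+,v^{++},\dots$ never turns back, so it stays on a path in the tree $S_1$ until it ends, and it can end only at $t$.

**Step 2: depths.** This step turns $\theta$ into a map that lowers depth. The component of $T-t$ containing $t^+$ is disjoint from $S_1$, since $S_1$ is connected, contains $t$, and misses $t^+$. It contains $e:=\theta(t)$. All vertices on the path from $t^+$ to $e$ are missed by $S_1$, so $d:=\operatorname{dist}(t,e)\in\{1,2\}$.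

Root $T$ at $e$ and let $\operatorname{dep}$ be the distance to $e$. For $v\in S_1$ the path from $v$ to $e$ passes through $t$, so $\operatorname{dep}(v)=\operatorname{dist}(v,t)+d$; and $\operatorname{dep}(\theta(v))=\operatorname{dist}(\theta(v),\theta(t))=\operatorname{dist}(v,t)$. So $\theta$ lowers depth by $d$, and it maps the children of $v$ that lie in $S_1$ injectively to children of $\theta(v)$. Let $\mu_i$ be the number of vertices of depth $i$; $\mu_0=1$.

If $d=2$, the missed vertices are $e$ and $t^+$. Vertices of $S_1$ have depth $\ge2$, so $\mu_1=1$, and $\mu_i\le\mu_{i-2}$ for $i\ge2$. All $\mu_i\le1$, so $T$ is a path. If $d=1$ and only $e$ is missed, then $\mu_i\le\mu_{i-1}$ for $i\ge1$, and again $T$ is a path. This settles the case of one missed vertex.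

**Step 3: the remaining case.** Here we prepare the case $d=1$, $V(T)\setminus V(S_1)=\{e,f\}$. Put $i_0=\operatorname{dep}(f)\ge1$. Then $\mu_i\le\mu_{i-1}$ for $i\ne i_0$, $i\ge 1$, and $\mu_{i_0}\le\mu_{i_0-1}+1$. Hence $\mu_i\le1$ for $i<i_0$ and $\mu_i\le2$ always. Moreover $f$ is childless: a child of $f$ would lie in $S_1$; but $t$ is a child of $e$ different from $f$, so the path from that child to $t$ would pass through $f\notin S_1$, against the connectedness of $S_1$.

**Step 4: the vertices with two children.** We show that they form a chain. Call a vertex split if it has two children; no vertex has more. As $\mu_i\le2$, there is at most one split vertex at each depth, and its children are all the vertices of the next depth. If there is no split vertex, $T$ is a path.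

Let $v$ be split and suppose $f$ is not a child of $v$. The children of $e$ in $S_1$ map injectively to the set $\{e\}$, so the children of $e$ lie in $\{t,f\}$, and if $e$ is split, $f$ is a child of $e$; hence $v\neq e$. Also $v\ne f$. So $v$ and both children lie in $S_1$, and $\theta(v)$ is split, of depth $\operatorname{dep}(v)-1$. Repeat; depths cannot drop forever, so we reach the parent of $f$. Hence the depths of the split vertices form an interval $[i_0-1,i_1]$, and the split vertex $g_{i_0-1}$ is the parent of $f$. Let $g_i$ be the split vertex of depth $i$.

**Step 5: pruning to a path.** We show that each $g_i$ has a childless child. For $i<i_1$ one child of $g_i$ is $g_{i+1}$, and the other is childless because all vertices of depth $i+2$ are children of $g_{i+1}$. If $i_1=i_0-1$, then $f$ is a childless child of $g_{i_1}$. If $i_1\ge i_0$, then $g_{i_1}\ne f$ as $f$ is childless, and all descendants of $g_{i_1}$ are deeper than $f$, so $g_{i_1}$ and its descendants lie in $S_1$. We have $\theta(g_{i_1})=g_{i_1-1}$, and $\theta$ maps the two children of $g_{i_1}$ onto the two children of $g_{i_1-1}$. One of the latter is childless; its preimage is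 childless too, since a child of the preimage would be mapped to a child of the image. Below the other child of $g_{i_1}$ there is no split vertex.

Delete one childless child of each $g_i$, as just found. At every depth at most one vertex remains, so what remains is a path, and $T$ is a caterpillar. $\square$

## Equal cards mean similar leaves

In a free abelian group on isomorphism classes we write $[Z]$ for the class of $Z$; the class $[\emptyset]$ is also a generator. A finite multiset $M$ of nonempty rooted trees is identified with the sum of its classes. The gain is that comparing multisets becomes cancellation.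

**Lemma 5.** (a) If $a,b$ are childless non-root vertices of a rooted tree $Z$ and $Z-a\cong Z-b$ as rooted trees, then some automorphism of the rooted tree $Z$ maps $a$ to $b$. The same holds for a tree rooted at an edge and leaves $a,b$ not incident with it.
(b) If $T$ is a non-caterpillar and $\ell_1,\ell_2$ are leaves with $T-\ell_1\cong T-\ell_2$, then $\ell_1,\ell_2$ are similar.

*Proof.* (a) We use induction on $|Z|$. Let $A\ni a$ and $B\ni b$ be the blocks at the root. Comparing the multisets of blocks of $Z-a$ and $Z-b$ gives $[A]-[A-a]=[B]-[B-b]$ modulo $[\emptyset]$, hence exactly, since both sides have coefficient sum $0$. As $A\not\cong A-a$ by size, we get $A\cong B$ and $A-a\cong B-b$. If $A\neq B$ as blocks, swap them by an automorphism of $Z$; so we may assume $b\in A$ and $A-a\cong A-b$. If $|A|=1$, then $a=b$. Otherwise $a,b$ are non-root childless vertices of the smaller tree $A$; by induction an automorphism of $A$ maps $a$ to $b$, and it extends to $Z$. For an edge-root the same comparison applies to the two blocks; there $|A|\ge2$, and one finishes with the rooted tree $A$.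

(b) Let $\ell_1\neq\ell_2$. By Lemma 4 (one missed vertex; $T$ is not a path) an isomorphism $T-\ell_1\to T-\ell_2$ fixes a vertex or inverts an edge. This vertex or edge lies in $T-\ell_1$ and in its image $T-\ell_2$, so it avoids both leaves. Rooted there, the two cards are isomorphic as rooted trees, and (a) applies. $\square$

## A cancellation lemma for multisets of branches

A single-leaf deletion of a multiset $N$ replaces one member $G$ by some $G'\lessdot G$ (and drops it if $G'=\emptyset$).

**Lemma 6.** Let $M,N$ be finite multisets of nonempty rooted trees, $N\ne M$. Let $A,B\in M$ (possibly the same member), $A'\lessdot A$, $B'\lessdot B$, and if $A\cong B$ let $A'\not\cong B'$. Suppose $N$ has single-leaf deletions equal to $M-A+A'$ and to $M-B+B'$, ignoring $\emptyset$. Then one of the following holds: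

1. $A\cong B$, and there is $X\not\cong A$ with $A'\lessdot X$ and $B'\lessdot X$;
2. $A\cong B$, and some member $C$ of $M-A$ satisfies $C\lessdot A'$ and $C\lessdot B'$;
3. $A\not\cong B$ and $A'\cong B'$;
4. $A\not\cong B$, $B\lessdot A$, $A'\not\cong B$ and $B'\lessdot A'$; or the same with $(A,A')$ and $(B,B')$ exchanged.

*Proof.* **Step 1: one identity.** We put both hypotheses into a single equation. There are $G\in N$, $G'\lessdot G$ and $X\in N$, $X'\lessdot X$ with $N-G+G'=M-A+A'$ and $N-X+X'=M-B+B'$, ignoring $\emptyset$. Subtracting,
$$[A]-[A']-[B]+[B']=[G]-[G']-[X]+[X'],\tag{3}$$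
first modulo $[\emptyset]$, then exactly, since both sides have coefficient sum $0$. In the same way $N=M$ holds if and only if $[G]-[G']=[A]-[A']$, that is, $G\cong A$ and $G'\cong A'$ (a tree and its deletion never cancel, by size). So we know: *not both $G\cong A$ and $G'\cong A'$*.

**Step 2: $A\cong B$.** This yields conclusions 1 and 2. The left side of (3) is $[B']-[A']\neq0$. On the right, the positive terms are $G,X'$ and the negative ones $G',X$; the only possible cancellations are $G$ with $X$, and $G'$ with $X'$. Exactly one of them must occur.

If $G\cong X$, then $X'\cong B'$ and $G'\cong A'$. So $A'\lessdot X$ and $B'\lessdot X$, and $X\not\cong A$, since otherwise $G\cong A$, $G'\cong A'$. This is conclusion 1.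

If $G'\cong X'$, then $G\cong B'$ and $X\cong A'$. Put $C=G'$; then $C\lessdot B'$ and $C\cong X'\lessdot A'$. We have $C\ne\emptyset$, since otherwise $A',B'$ would both be single vertices, hence isomorphic. As $C$ is a member of $N-G+G'=M-A+A'$ and $C\not\cong A'$ by size, $C$ is a member of $M-A$. This is conclusion 2.

**Step 3: $A\not\cong B$.** This yields conclusions 3 and 4. If $A'\cong B'$ we have 3. Otherwise nothing cancels on the left of (3) ($A$ with $A'$ and $B$ with $B'$ are excluded by size), so $\{G,X'\}=\{A,B'\}$ and $\{G',X\}=\{A',B\}$ as multisets of classes.

If $G\cong A$, then $X'\cong B'$ and $G'\not\cong A'$, so $G'\cong B$ and $X\cong A'$. Hence $B\lessdot A$, $B'\lessdot A'$, and $A'\not\cong B$ because $G'\not\cong A'$. This is 4.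

Otherwise $G\cong B'$ and $X'\cong A$. Now $G'\cong B$ is impossible, since $|G'|<|B'|<|B|$. So $G'\cong A'$ and $X\cong B$, whence $A'\lessdot B'$ and $A\lessdot B$. Finally $B'\not\cong A$, since $G\not\cong A$. This is the exchanged form of 4. $\square$

## The exchange lemma

**Lemma 7 (exchange lemma).** Let $T$ be a non-caterpillar, and let $a,b$ be non-similar leaves such that the dacards $(T-a,1)$, $(T-b,1)$ do not determine $T$. Then there are a root $\rho$ of $T$, a leaf $b^*$ similar to $b$, and two distinct blocks at $\rho$ such that one of the following holds:

* **P0:** $a\in A$, $b^*\in B$, $A\not\cong B$ and $A-a\cong B-b^*$ (so $|A|=|B|$);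
* **P1:** $a,b^*$ lie in distinct blocks; for the larger one $A$ and the smaller one $B$ we have $B\lessdot A$, and $A-s\not\cong B$, where $s$ is the one of $a,b^*$ that lies in $A$;
* **P2:** $a,b^*\in A$, and another block $C$ at $\rho$ satisfies $C\lessdot A-a$ (so $|C|=|A|-2$ and $C\lessdot\lessdot A$).

**Definition (exchange).** Such a configuration is called an exchange for $(a,b)$ at $\rho$.

Small examples, with $E=(\cdot\,;P_2,o)$. In each, $\rho$ is the center, and $H$ is a non-isomorphic tree sharing the two leaf dacards.

* P0: $T=(\rho;P_3,F_3,P_3)$ with $a\in P_3$, $b\in F_3$, and $H=(\rho;E,P_2,P_3)$. This is the example from above; $P_3-a\cong P_2\cong F_3-b$.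
* P1: $T=(\rho;E,P_3,P_3)$ with $a$ the end of the $P_2$ in $E$ and $b$ in the first $P_3$, and $H=(\rho;E,F_3,P_3)$. Here $P_3\lessdot E$ and $E-a=F_3\not\cong P_3$. Deleting $o$ from $E$ in $H$ gives $(\rho;P_3,F_3,P_3)\cong T-a$; deleting a leaf of $F_3$ in $H$ gives $(\rho;E,P_2,P_3)\cong T-b$. $T$ has 4 leaves and $H$ has 5.
* P2: $T=(\rho;E,P_2,P_3)$ with $a$ the end of the $P_2$ in $E$ and $b$ the $o$ in $E$, and $H=(\rho;F_3,P_3,P_3)$. Here $C=P_2\lessdot F_3=E-a$. This is the P0 example with $T$ and $H$ interchanged.

*Proof of Lemma 7.* **Step 1: a common root for $T$ and $H$.** We overlap the two cards. Let $H\not\cong T$ with isomorphisms $\varphi_1:T-a\to H-m_1$ and $\varphi_2:T-b\to H-m_2$, where $m_1,m_2$ have degree 1. Then $H$ is a tree. By Lemma 5(b) the cards differ, so $m_1\ne m_2$, and $H-m_1-m_2$ is a tree on $n-2$ vertices. Put $S_i=\varphi_i^{-1}(H-m_1-m_2)$. Then $\theta:=\varphi_2^{-1}\varphi_1$ is an isomorphism $S_1\to S_2$ of subtrees of $T$ that miss two vertices each. As $T$ is not a caterpillar, Lemma 4 gives a fixed vertex or inverted edge $\rho$ of $\theta$. As $\rho$ lies in $S_1\subseteq T-a$ and in $S_2\subseteq T-b$, it avoids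 $a$ and $b$; and $\varphi_1(\rho)=\varphi_2(\rho)$ (as a vertex, or as an edge) avoids $m_1$ and $m_2$.

**Step 2: applying Lemma 6.** Root $T$ at $\rho$ and $H$ at $\varphi_1(\rho)$. Let $M,N$ be their multisets of blocks, $A\ni a$ and $B\ni b$ the blocks in $T$. Then $N$ has the single-leaf deletions $M-A+(A-a)$ (delete $m_1$) and $M-B+(B-b)$ (delete $m_2$). Also $N\ne M$ as $H\not\cong T$. If $A\cong B$ and $A-a\cong B-b$, then $T-a\cong T-b$, which Lemma 5(b) excludes. So Lemma 6 applies with $A'=A-a$, $B'=B-b$. Conclusions 3 and 4 give P0 and P1 with $b^*=b$.

In conclusions 1 and 2 we have $A\cong B$. If $A\neq B$ as blocks, swapping them is an automorphism of $T$ that maps $b$ to a leaf $b^*\in A$ with $A-b^*\cong B-b$; if $A=B$, put $b^*=b$. Conclusion 2 then gives P2, with a block $C\ne A$. Conclusion 1 gives the following.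

(R) *There are a block $A$ at some root, containing $a$ and a leaf $b^*$ similar to $b$, with $A-a\not\cong A-b^*$, and a rooted tree $X\not\cong A$ with $A-a\lessdot X$ and $A-b^*\lessdot X$.*

**Step 3: descending into the block.** We show, by induction on $|A|$, that (R) implies the assertion. We have $|X|=|A|\ge2$, since $|A|=1$ would give $A-a=A-b^*=\emptyset$. So $a,b^*$ are different from the root $r$ of $A$. Let $M_1,N_1$ be the multisets of child subtrees at the roots of $A$ and $X$, and $A_1\ni a$, $B_1\ni b^*$ the child subtrees at $r$; they are blocks of $T$ at the vertex $r$. Since $A-a\lessdot X$ and $A-b^*\lessdot X$, the multiset $N_1$ has the single-leaf deletions $M_1-A_1+(A_1-a)$ and $M_1-B_1+(B_1-b^*)$. Moreover $N_1\ne M_1$, and $A_1\cong B_1$ together with $A_1-a\cong B_1-b^*$ would give $A-a\cong A-b^*$. So Lemma 6 applies again. As in Step 2, conclusions 3, 4 and 2 give P0, P1 and P2 at the vertex $r$ (swapping $A_1$ and $B_1$ is an automorphism of $T$, so the new leaf is still similar to $b$), and conclusion 1 gives (R) with the smaller block $A_1$. $\square$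

## Two facts on rooted trees: stretched paths and combs

**Lemma 8.** If $A\not\cong B$ are rooted trees with $A-a\cong B-b$ for all childless $a\in A$, $b\in B$, then $\{A,B\}=\{P_m,F_m\}$ for some $m\ge3$.

*Proof.* We have $|A|=|B|\ge2$. All the trees $A-a$ are isomorphic to each other, so by Lemma 5(a) all childless vertices of $A$ are equivalent under automorphisms of $A$. In particular they lie on one level, the last. Every vertex is childless or has a childless descendant, and an automorphism moving one childless vertex to another moves their ancestors accordingly; so all vertices on a level are equivalent and have equally many children. Hence $A$ is determined by its level sizes. The same holds for $B$.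

Let $A$ have $p$ levels and $B$ have $q$, with $p\ge q$ without loss of generality. If $p=q$, then $A-a\cong B-b$, where $a,b$ are on the last level, shows that $A$ and $B$ have equal level sizes, so $A\cong B$, a contradiction. So $p>q$. Then $A-a\cong B-b$ has at most $q<p$ levels, so $a$ is alone on level $p$; it is the only childless vertex of $A$, and $A=P_p$. Thus $B$ is $P_{p-1}$ plus a childless vertex $b$, and $q=p-1$. Since $|B|\geq 2$, we have $q\ge2$ and $p\ge3$. The vertex $b$ is on the last level $p-1$ of $B$, next to the end of $P_{p-1}$, so $B=F_p$. $\square$

**Lemma 9.** (a) If a rooted tree $Z$ arises by successively deleting childless vertices from the tree obtained by putting a chain of $k\ge1$ vertices above $Z$, then $Z=P_{|Z|}$.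
(b) If $Z$ arises by successively deleting childless vertices from $(\cdot\,;Z,o)$, then every vertex of $Z$ has at most one non-childless child. Such a $Z$ is called a comb.

*Proof.* (a) Compare levels: $\lambda_i(Z)\le1$ for $i\le k$ and $\lambda_i(Z)\le\lambda_{i-k}(Z)$ for $i>k$. So all level sizes are at most 1.

(b) There is a root- and level-preserving embedding $\iota:Z\to(\cdot\,;Z,o)$. The children of the root of $Z$ go to the root of the copy of $Z$ and to $o$; a non-childless one cannot go to $o$. So the root has at most one non-childless child. Suppose some vertex has two non-childless children; take one on the smallest level $i$, so $i\ge2$. Its image has two non-childless children, so it is not $o$; it lies in the copy of $Z$, on level $i-1$ of that copy. This contradicts the choice of $i$. $\square$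

For instance $E=(\cdot\,;P_2,o)$ arises from $(\cdot\,;E,o)$ by deleting the two childless vertices of $E$; and $E$ is a comb.

## The centroid and the direction of exchanges

From here on we study the trees on which the first plan fails completely.

**Hypothesis (H).** $T$ is a non-caterpillar (so $n\ge7$), and no two dacards of leaves determine $T$.

Under (H), Lemma 7 gives an exchange for *every* pair $(a,b)$ of non-similar leaves. The following is immediate from the definition of an exchange:
$$\begin{aligned}&\text{in P0 and P1 the leaves } a,b^* \text{ lie one in each of the two blocks; in P2 both lie in the larger block;}\\&\text{the block sizes differ by } 0, 1, 2 \text{ in P0, P1, P2, respectively.}\end{aligned}\tag{4}$$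

**Definition (centroid, upward, downward).** The centroid $\kappa$ of a tree on $n$ vertices is either a vertex $c$ all of whose blocks have size $\le(n-1)/2$, or an edge $xy$ whose two blocks $X\ni x$ and $Y\ni y$ have size $n/2$; it is a textbook fact that exactly one of these occurs and that $\kappa$ is unique. At a vertex $\rho\ne\kappa$ the block toward $\kappa$ is called upward (for $\kappa=xy$ and $\rho=x$ this is $Y$); at an edge $\rho\neq\kappa$ the block containing $c$, respectively the edge $xy$, is called upward. All other blocks, and all blocks at $\kappa$, are downward. An exchange is downward if both its blocks are downward, otherwise upward.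

In $S(2,2,2)$ the centroid is the center; in $D_2$ it is the middle edge. Automorphisms fix $\kappa$. At an edge $\rho\ne\kappa$ every exchange is upward.

**Proposition 10.** Under (H) there is no upward exchange.

*Proof.* Suppose there is one. One of its blocks is the upward block $U$, the other a downward block $D$, and $|U|-|D|\le2$ by (4).

*First case: $\kappa=xy$ is an edge.* Then $n$ is even, $n\ge8$, $|X|=|Y|\ge4$.

**Step 1: the possible positions.** We list all upward exchanges, using only sizes. By symmetry let $\rho$ lie in $X$. If $\rho$ is a vertex, $|U|\ge\frac n2+\operatorname{dist}(\rho,x)$, and $|U|+|D|\le n-1$ gives $2|U|\le n+1$. As $n$ is even, $|U|=\frac n2$, $\rho=x$, $U=Y$ and $|D|\in\{\frac n2-1,\frac n2-2\}$. If $\rho$ is an edge, $|U|+|D|=n$ and $|U|\ge\frac n2+1$ give $|U|=\frac n2+1$, so $U=\{x\}\cup Y$ and $|D|=\frac n2-1$. So the possibilities are these and their mirror images (exchange $(X,x)$ with $(Y,y)$):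

* E1: $X=(x;X_1)$, P1 at $x$ with $A=Y$, $B=X_1$; in particular $X_1\lessdot Y$;
* E2: $X=(x;X_1)$, where $X_1$ has root $x_1$, P2 at $xx_1$ with $A=(x;Y)$, $C=X_1$;
* E3: $X=(x;X_1,o)$, P2 at $x$ with $A=Y$, $C=X_1$.

**Step 2: $X\not\cong Y$ is impossible.** Here we use exchanges for pairs with one leaf on each side. Automorphisms preserve the rooted trees $X$ and $Y$. So leaves $a\in X$ and $b\in Y$ are non-similar and have an exchange, with $b^*\in Y$ and $Y-b^*\cong Y-b$. Where can it be? A downward exchange at a vertex $\rho\neq\kappa$ has both blocks inside $X$ or both inside $Y$, which (4) forbids. At $\kappa$ the blocks have equal size, so it is P0. In E2, E3 and their mirror images both leaves lie in $A$, hence both in $Y$ (respectively both in $X$; in E2 the vertex $x$ has degree 2 and is no leaf), which is impossible. So the exchange is P0 at $\kappa$, or E1 at $x$, or the mirror image of E1 at $y$.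

Suppose $X=(x;X_1)$ and $X_1\lessdot Y$. Pick a leaf $b\in Y$ with $Y-b\cong X_1$ and any leaf $a\in X_1$ of $T$. Since $Y-b^*\cong X_1$, E1 at $x$ fails.

If P0 holds at $\kappa$, then $(x;X_1-a)=X-a\cong Y-b^*\cong X_1$. By Lemma 9(a) $X_1$ is a path, so $T-b$ is a path, and $T$, a path plus a leaf, is a caterpillar, a contradiction.

If the mirror image of E1 holds at $y$, then $Y=(y;Y_1)$ and $Y_1\lessdot X$. So $\lambda_1(X_1)=1$, $\lambda_2(X_1)\le\lambda_2(Y)=1$, and for $i\ge3$
$$\lambda_i(X_1)\le\lambda_i(Y)=\lambda_{i-1}(Y_1)\le\lambda_{i-1}(X)=\lambda_{i-2}(X_1).$$
So $X_1$ is a path, hence $Y_1\lessdot(x;X_1)$ is a path, and $T$ is a path, a contradiction.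

So $X=(x;X_1)$ with $X_1\lessdot Y$ never happens, and by symmetry neither does the mirror situation. Therefore P0 at $\kappa$ holds for all leaves $a\in X$, $b\in Y$: $X-a\cong Y-b^*\cong Y-b$. By Lemma 8 $\{X,Y\}=\{P_m,F_m\}$; deleting one of the two last leaves of $F_m$ from $T$ leaves a path, so $T$ is a caterpillar, a contradiction.

**Step 3: $X\cong Y$ is impossible.** Now the given upward exchange itself gives the contradiction. E1 gives $X_1\lessdot Y\cong(\cdot\,;X_1)$; by Lemma 9(a) $X_1$ is a path, and so is $T$. E2 gives $X_1\lessdot\lessdot(x;Y)\cong(\cdot\,;(\cdot\,;X_1))$; again $X_1$ and $T$ are paths. E3 gives $X_1\lessdot\lessdot Y\cong(\cdot\,;X_1,o)$; by Lemma 9(b) $X_1$ is a comb, so the non-leaf vertices of $T$ in $X$ form a path starting at $x$. The same holds in $Y$, so $T$ is a caterpillar. All this is contradictory.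

*Second case: $\kappa=c$ is a vertex.*

**Step 4: the possible positions.** Again we list them by sizes. Let $\rho$ lie in a block $Y$ at $c$ with root $y$, or let $\rho=cy$. Then $|U|\ge n-|Y|\ge\frac{n+1}2$. If $\rho$ is a vertex, $|U|+|D|\le n-1$ gives $2|U|\le n+1$; so $|U|=n-|Y|=\frac{n+1}2$, $n$ is odd, $|Y|=\frac{n-1}2$, $\rho=y$, and $|D|=\frac{n-3}2$. If $\rho$ is an edge, $|U|+|D|=n$ gives $|U|\le\frac{n+2}2$; for $\rho\neq cy$ we would have $|U|\ge n-|Y|+1\ge\frac{n+3}2$, so $\rho=cy$. Let $X$ be the tree on $V(T)\setminus Y$, rooted at $c$. The possibilities are

* V1: $n$ odd, $|Y|=\frac{n-1}2$, P1 at $cy$ with $A=X$, $B=Y$;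
* V2: $n$ odd, $|Y|=\frac{n-1}2$, $Y=(y;Y_1)$, P2 at $y$ with $A=X$, $C=Y_1$;
* V3: $n$ even, $|Y|=\frac{n-2}2$, P2 at $cy$ with $A=X$, $C=Y$.

Fix the block $Y$ of the given upward exchange. In the next steps we repeatedly take a block $Z\not\cong Y$ at $c$ and leaves $a\in Z$, $b\in Y$. Since automorphisms fix $c$, the leaf $b^*$ lies in a block at $c$ isomorphic to $Y$, so not in $Z$, and $a,b$ are non-similar. A downward exchange for $(a,b)$ must then be P0 or P1 *at $c$*: at another vertex, or with P2 at $c$, both $a$ and $b^*$ would lie in one block at $c$.

**Step 5: $n$ odd, $\deg c=2$.** We copy Steps 2 and 3. The blocks are $Y,Z$ with roots $y,z$, and $|Y|=|Z|=\frac{n-1}{2}\ge3$.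

If $Y\cong Z$, then the given exchange is V1, so $Y\lessdot(c;Z)\cong(\cdot\,;Y)$, or V2, so $Y_1\lessdot\lessdot(c;Z)\cong(\cdot\,;(\cdot\,;Y_1))$. By Lemma 9(a) $T$ is a path, a contradiction.

Let $Y\not\cong Z$. Automorphisms preserve $Y$ and $Z$. For leaves $a\in Z$, $b\in Y$ the exchange is one of: P0 at $c$ (the sizes are equal); V1 at $cy$, which needs $Y\lessdot(c;Z)$ and $(c;Z-a)\not\cong Y$; V1 at $cz$, which needs $Z\lessdot(c;Y)$ and $(c;Y-b^*)\not\cong Z$. V2 would need both leaves in $(c;Z)$ or both in $(c;Y)$, and $c$ is no leaf.

Suppose $Y\lessdot(c;Z)$, say $Y\cong(c;Z-a_0)$, and let $b\in Y$ be a leaf. For $(a_0,b)$, V1 at $cy$ fails. If V1 holds at $cz$, then $\lambda_1(Y)=1$, $\lambda_2(Y)\le\lambda_1(Z)=1$, and $\lambda_i(Y)\le\lambda_{i-1}(Z)\le\lambda_{i-2}(Y)$ for $i\ge3$; so $Y$ is a path, $Z\lessdot(c;Y)$ is a path, and $T$ is a path, a contradiction. If P0 holds at $c$, put $W=Z-a_0$; then $W\cong Y-b^*\lessdot Y\cong(\cdot\,;W)$, so $W$ and $Y$ are paths by Lemma 9(a), and $T$ is a path plus the leaf $a_0$, a caterpillar, a contradiction. So $Y\lessdot(c;Z)$ is impossible, and by symmetry so is $Z\lessdot(c;Y)$. Hence P0 at $c$ holds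 for all $a,b$, that is, $Z-a\cong Y-b^*\cong Y-b$; by Lemma 8 $\{Y,Z\}=\{P_m,F_m\}$, and $T$ is a caterpillar, a contradiction.

**Step 6: $n$ odd, $\deg c\ge3$.** We find one pair without an exchange. The other blocks have total size $n-1-|Y|=|Y|$, so each has size less than $|Y|$, and automorphisms preserve $Y$. For a leaf $a$ in a block $Z\ne Y$ and a leaf $b\in Y$, the possible exchanges are P1 at $c$ with $A=Y$, $B=Z$, which needs $Z\lessdot Y$ and $Y-b^*\not\cong Z$; and V1 at $cy$, which needs $Y\lessdot X$ and $X-a\not\cong Y$. (V2 at $y$ would need $b^*\in X$, and no other block at $c$ has size $\frac{n-1}2$.) If $Y\lessdot X$, choose a leaf $a$ with $X-a\cong Y$ and let $Z$ be its block; otherwise choose $a$ and $Z$ arbitrarily. Then, if $Z\lessdot Y$, choose $b$ with $Y-b\cong Z$, otherwise $b$ arbitrarily. Since $Y-b^*\cong Y-b$, the pair $(a,b)$ has no exchange, a contradiction.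

**Step 7: $n$ even.** Now $|Y|=\frac{n-2}2\ge3$, the given exchange is V3 at $cy$, the other blocks have total size $|Y|+1$, and each has size $\le|Y|$.

If $Y$ is the only block of its size, automorphisms preserve $Y$. For another block $Z$ and leaves $a\in Z$, $b\in Y$ only P1 at $c$ with $A=Y$, $B=Z$ is possible, because V3 can occur only at $cy$ and needs both leaves in $X$. If $Z\lessdot Y$, choose $b$ with $Y-b\cong Z$; otherwise choose $b$ arbitrarily. Then there is no exchange, a contradiction.

Otherwise the blocks at $c$ are $Y,Z,o$ with $|Z|=|Y|$. If $Y\not\cong Z$, automorphisms preserve $Y$ and $Z$. For leaves $a\in Z$, $b\in Y$, V3 at $cy$ would need $b^*\notin Y$ and V3 at $cz$ would need $a\notin Z$; so only P0 at $c$ is possible. It holds for all $a,b$, and by Lemma 8 $\{Y,Z\}=\{P_m,F_m\}$. Then $T=(c;P_m,F_m,o)$ becomes a path when $o$ and one of the last leaves of $F_m$ are deleted; $T$ is a caterpillar, a contradiction. If $Y\cong Z$, the given exchange V3 at $cy$ says $Y\lessdot\lessdot X=(c;Z,o)\cong(\cdot\,;Y,o)$. By Lemma 9(b) $Y$ is a comb, and $T=(c;Y,Z,o)$ with $Z\cong Y$ is a caterpillar: its non-leaf vertices are $c$ and a chain in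 each of $Y,Z$ starting next to $c$. Contradiction. $\square$

## Sibling blocks are isomorphic, or a path and a forked path

**Definition (depth, ancestors).** If $\kappa=c$, the depth of a vertex is its distance to $c$; if $\kappa=xy$, it is $1$ plus its distance to $\{x,y\}$. $\kappa$ itself has depth $0$. A vertex $\rho$, or $\rho=\kappa$, is an ancestor of a vertex $\ell$ if $\ell$ lies in a downward block at $\rho$.

In $D_2$ the two branch vertices have depth 1 and the leaves depth 3. Every vertex $\ell\ne\kappa$ has exactly one ancestor of each depth less than its own, and automorphisms preserve depth and ancestry. Hence: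
$$\begin{aligned}&\text{if a downward block } B \text{ at } \rho \text{ contains a leaf } \ell, \text{ and } \alpha \text{ is an automorphism such that } \alpha(\ell)\\&\text{lies in a downward block } B'' \text{ at } \rho, \text{ then } \alpha(\rho)=\rho \text{ and } \alpha(B)=B''.\end{aligned}\tag{5}$$
Indeed $\alpha(\rho)$ and $\rho$ are ancestors of $\alpha(\ell)$ of the same depth, so they are equal, and $\alpha$ permutes the downward blocks at $\rho$.

**Proposition 11.** Under (H), any two downward blocks at the same vertex, or at $\kappa$, are isomorphic or are $P_m$ and $F_m$ for some $m\ge3$.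

*Proof.* By Proposition 10 all exchanges are downward. So an exchange for $(a,b)$ takes place at $\kappa$ or at a vertex, and this place is an ancestor of both $a$ and $b^*$.

**Step 1: where an exchange between siblings can be.** Let $A\not\cong B$ be downward blocks at $\rho$, and let $a\in A$, $b\in B$ be leaves. By (5) no leaf similar to $b$ lies in $A$; in particular $a,b$ are non-similar. Take an exchange for $(a,b)$, at $\rho''$, and let $b^*=\alpha(b)$ with an automorphism $\alpha$. The ancestors of $a$ are some vertices of $A$, then $\rho$, then the proper ancestors of $\rho$.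

* If $\rho''\in A$, the downward blocks at $\rho''$ lie in $A$, so $b^*\in A$, which is impossible.
* If $\rho''=\rho$, it is not P2, as this would put $b^*$ in $A$. So it is P0 or P1 between $A$ and the block containing $b^*$, which by (5) is $\alpha(B)$; and $(\alpha(B),b^*)\cong(B,b)$.
* If $\rho''$ is a proper ancestor of $\rho$, the block $A''\ni a$ at $\rho''$ also contains $b$. In P0 or P1 the leaf $b^*$ would be in another downward block $B''$ at $\rho''$; then $\alpha(A'')=B''$ by (5), so $A''\cong B''$, contradicting P0 and P1. So it is P2.

**Step 2: no P2 exchange exists.** This removes the third possibility. Suppose there are P2 exchanges and choose one at a place $\rho$ of minimal depth, with blocks $A,C$, $|C|=|A|-2$. Apply Step 1 to $A$ and $B:=C$ and any leaves in them. The exchange found there is not at $\rho$, since P0 and P1 would need block sizes differing by at most 1, while $|\alpha(C)|=|A|-2$. It is not a P2 exchange at a proper ancestor of $\rho$, by minimality. This is a contradiction.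

**Step 3: applying Lemma 8.** Let $A\not\cong B$ be downward blocks at $\rho$, $|A|\ge|B|$. By Steps 1 and 2, for all leaves $a\in A$, $b\in B$ the exchange is at $\rho$, and so either $A-a\cong B-b$ (then $|A|=|B|$), or $B\lessdot A$ and $A-a\not\cong B$ (then $|A|=|B|+1$). If $|A|=|B|+1$, then $B\lessdot A$, and for a leaf $a$ with $A-a\cong B$ neither alternative holds, a contradiction. So $A-a\cong B-b$ for all $a,b$, and Lemma 8 finishes the proof. $\square$

**Proposition 12.** Let $T$ satisfy (H). Then $T$ is of one of the following two types.

*Mixed.* There are $m\ge3$ and a depth such that all vertices of this depth, called $b$-vertices (only $c$, if the depth is $0$), are equivalent under automorphisms and have degree $\ge3$; each downward block at a $b$-vertex is $P_m$ or $F_m$, and both occur at each $b$-vertex; every leaf of $T$ lies in such a block.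

*Symmetric.* All vertices of equal depth are equivalent under automorphisms. Let the $b$-vertices be the vertices of degree $\ge3$ of maximal depth. They are all the vertices of this depth; each has $k$ downward blocks, all equal to $P_m$ for one $m$, and every leaf of $T$ lies in one of them. Either the only $b$-vertex is $\kappa=c$, $k\ge3$ and $T$ is the spider $S(m^k)$ with $k$ legs of length $m$; or $\kappa$ is not a $b$-vertex, $k\ge2$, all blocks at $\kappa$ contain equally many $b$-vertices, at least one, and there are at least two $b$-vertices.

*Proof.* **Step 1: the mixed type.** Suppose some $b$ (a vertex or $\kappa$) has downward blocks $P_m$ and $F_m$. By Proposition 11 any other downward block at $b$ is $P_m$ or $F_m$: if $Z\not\cong P_m$, then $\{Z,P_m\}=\{P_{m'},F_{m'}\}$, and since no $F_{m'}$ is a path rooted at an end, $m'=m$ and $Z=F_m$. If $\kappa$ is an edge, then $b\ne\kappa$, and if $b=c$, then $\deg c\ge3$; otherwise $T$ would become a path after deleting one leaf. If $b\ne\kappa$, then $b$ has an upward neighbor and two downward blocks. So always $\deg b\ge3$.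

A downward block containing $b$ has a vertex with two non-childless children, so it is neither a $P_{m'}$ nor an $F_{m'}$. By Proposition 11, at every proper ancestor of $b$ all downward blocks are isomorphic. Let $b_0=\kappa,b_1,\dots,b_h=b$ be the ancestors of $b$ and $b$ itself, by depth. By induction on $j\le h$, every vertex $w$ of depth $j\ge1$ can be mapped to $b_j$ by an automorphism: first map its ancestor of depth $j-1$ to $b_{j-1}$, then swap isomorphic downward blocks at $b_{j-1}$. So all vertices of depth $h$ are equivalent to $b$. No $b_j$ is a leaf, so all leaves have depth greater than $h$ and lie in downward blocks at $b$-vertices.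

**Step 2: the symmetric type.** Otherwise, by Proposition 11, sibling downward blocks are always isomorphic, and the same swapping shows that all vertices of equal depth are equivalent. So all leaves have the same depth, the maximal one. $T$ is not a path, so there are vertices of degree $\ge3$. The downward blocks at a $b$-vertex contain no vertex of degree $\ge3$, so they are paths, attached by an end; they are isomorphic to each other, and for different $b$-vertices by equivalence. Since $b$-vertices are not leaves, every leaf is deeper than the $b$-vertices and lies in one of these paths. If $c=\kappa$ is a $b$-vertex, $T$ is a spider with $k=\deg c\ge3$. Otherwise each $b$-vertex has exactly one upward neighbor, so $k\ge2$; the blocks at $\kappa$ are isomorphic, so they contain equally many $b$-vertices; there are at least two blocks at $\kappa$, since the centroid of a tree with $n\ge7$ vertices is not a leaf. $\square$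

It remains to find two determining dacards, not both of leaves, for the trees in Proposition 12, with finitely many trees treated separately.

**Definition (legs).** In a tree $G$ with at least three leaves, the leg of a leaf is the path from the leaf to the nearest vertex of degree $\ge3$; its length is that distance. $\operatorname{Leg}(G)$ is the multiset of leg lengths. Exponents denote multiplicities.

For instance $\operatorname{Leg}(D_2)=\{2^4\}$, and $\operatorname{Leg}((3,2\,|\,2,1))=\{3,2^2,1\}$.

## Mixed type: deleting a fork and one of its leaves

Let $T$ be of mixed type, with $p$ blocks $P_m$ and $q$ blocks $F_m$ in total at the $b$-vertices. $T$ has $N=p+2q$ leaves. Take an $F_m$ at a $b$-vertex $b$; let $v$ be its stem, the vertex with two leaf neighbors, and let $f$ be a leaf at $v$. Then $\deg v=3$. Let $\operatorname{tw}(G)$ be the number of twin vertices of $G$, that is, vertices with at least two leaf neighbors.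

In $T-f$ the remaining leaf at $v$ has a leg of length $m-1$, ending at $b$. As $m\ge3$, no $b$-vertex has a leaf neighbor in $T$. So $T-f$ has $N-1$ leaves, $\operatorname{Leg}(T-f)=\{m^p,m-1,1^{2q-2}\}$, $\operatorname{tw}(T-f)=q-1$, and, since $m-1\ge2$,
$$\text{in } T-f \text{ every leg of length } 1 \text{ ends at a twin vertex.}\tag{6}$$
All this holds for every graph isomorphic to $T-f$. Let $T_0=(c;P_3,F_3,F_3)$.

**Proposition 13.** If $T\ne T_0$ is of mixed type, the dacards of $f$ and $v$ determine $T$.

*Proof.* Let $H$ have both. By (1) $H$ is a tree. We have $T-v=R\sqcup2K_1$, so $H$ is $R$ plus a vertex $v'$ that has two leaf neighbors and is joined to one vertex $\alpha\in R$. Also $H-l'\cong T-f$ for a leaf $l'$ of $H$.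

**Step 1: $m\ge4$.** We locate $\alpha$ by counting leaves, twins and legs. $R$ is $T$ with the chosen $F_m$ replaced by $P_{m-3}$; let $e$ be its end. $R$ has $N-1$ leaves, and $\operatorname{tw}(R)=q-1$ (if $m=4$, then $e$ is adjacent to $b$, but it is the only leaf neighbor of $b$). If $\alpha$ is not a leaf of $R$, then $H$ has $N+1$ leaves and $H-l'$ has at least $N$, a contradiction. If $\alpha=e$, then $H\cong T$. Otherwise $\alpha\ne e$ is a leaf, $H$ has $N$ leaves, and by (2) the neighbor of $l'$ has degree $\ge3$; so deleting $l'$ creates no new leaf.

Suppose $\alpha$ is the leaf of a $P_m$. Then $\operatorname{tw}(H)=q$, so $l'$ is at a twin vertex; all twin vertices of $H$ have degree 3. Deleting $l'$ turns this vertex into an inner vertex of a leg, of length $m+2$ if it is $v'$, of length $m-1$ if it is a stem of $R$. The other legs of $H-l'$ of length different from $1$ are $m^{p-1}$ and possibly the leg $m-3$ of $e$. So $H-l'$ has only $p-1$ legs of length $m$, but $T-f$ has $p$, a contradiction.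

Suppose $\alpha$ is a leaf at another stem $w$, and let $u$ be the other leaf at $w$. In $H$ the vertex $w$ has degree 3 and the only leaf neighbor $u$. If $l'\ne u$, then in $H-l'$ the leg of $u$ has length 1 and ends at $w$, which is not a twin vertex; this contradicts (6). If $l'=u$, then $\operatorname{Leg}(H-l')=\{m^p,m-3,1^{2q-2}\}$: the $q-2$ untouched stems and $v'$ give the legs of length 1 listed last. This differs from $\operatorname{Leg}(T-f)$, a contradiction.

**Step 2: $m=3$, $\alpha$ a leaf of $R$.** We exclude this case. Now $R$ is $T$ without the block $F_3$. Since $\deg_Tb\ge3$, $b$ is no leaf of $R$; so $R$ has $N-2$ leaves and $\operatorname{tw}(R)=q-1$. No $b$-vertex has a leaf neighbor in $R$. If $\alpha$ is a leaf, $H$ has $N-1$ leaves, so by (2) the neighbor of $l'$ has degree 2.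

If $\alpha$ is in a $P_3$, then $\operatorname{tw}(H)=q$. A twin vertex of $H$ has degree $\geq3$, so deleting $l'$ destroys no twin vertex, and $\operatorname{tw}(H-l')\ge q$, a contradiction.

If $\alpha$ is at a stem $w$, let $u$ be the other leaf at $w$. In $H$, $w$ has degree 3, with neighbors $u$, $\alpha$ and a $b$-vertex. So $l'\neq u$, and $w$ keeps degree 3 in $H-l'$. The vertex $\alpha$ keeps its neighbor $v'$, and the $b$-vertex is not adjacent to $l'$, as no $b$-vertex has a leaf neighbor in $H$. So $u$ is the only leaf neighbor of $w$ in $H-l'$, and the leg of $u$ contradicts (6).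

**Step 3: $m=3$, $\alpha$ not a leaf of $R$.** We identify $H$. Now $H$ has $N$ leaves and $\operatorname{tw}(H)=q$. By (2) the neighbor $w$ of $l'$ has degree $\ge3$, so no new leaf arises, and since $\operatorname{tw}(H-l')=q-1$, $w$ is a twin vertex with exactly two leaf neighbors. If $\alpha=w$, then $w$ is a stem of $R$ with degree 4 in $H$; in $H-l'$ it has degree 3 and one leaf neighbor, contradicting (6). So $\deg_Hw=3$. Let $g$ be the non-leaf neighbor of $w$.

If $\deg_Hg\ge3$, then $w$ is the middle vertex of a leg of length 2 in $H-l'$. But $T-f$ has a unique leg of length $2=m-1$, and adding a leaf at its middle vertex gives $T$. So $H\cong T$.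

If $\deg_Hg=2$, then $w\ne v'$, since otherwise $g=\alpha$, which has degree $\ge2$ in $R$ and $\ge3$ in $H$. So $w$ is a stem of $R$, $g$ is a $b$-vertex, and its degree dropped to 2. Hence $g=b$ and $\deg_Tb=3$. Now $b$ has the downward blocks $F_3\ni v$, $F_3\ni w$ and at least one $P_3$. These are all its blocks, so there is no upward block, $b=c$ and $T=T_0$, which is excluded. $\square$

## Symmetric type: cutting a leg twice, or a leg and a leaf

Let $T$ be of symmetric type, with $N\ge3$ leaves and $k,m$ as in Proposition 12. If $\kappa$ is not a $b$-vertex we use two facts. First,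
$$\text{if } b_1,b_2 \text{ are } b\text{-vertices in different blocks at } \kappa, \text{ then } \operatorname{diam}(T)=2m+\operatorname{dist}(b_1,b_2).\tag{7}$$
Indeed all leaves have the same depth $h$; two leaves have distance at most $2h$ if $\kappa=c$, at most $2h-1$ if $\kappa=xy$, with equality if they lie in different blocks at $\kappa$. Second,
$$\begin{aligned}&\text{if there are at least three } b\text{-vertices and } b_0,b_1 \text{ are } b\text{-vertices, then there is a } b\text{-vertex}\\&b_2\ne b_0 \text{ that is not in the block of } b_1 \text{ at } \kappa.\end{aligned}\tag{8}$$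
Indeed, with $d\ge2$ blocks at $\kappa$ and $r$ $b$-vertices in each, $dr\ge3$ implies $r(d-1)\ge2$, and this many $b$-vertices lie outside the block of $b_1$.

**Proposition 14.** Let $m\ge4$, and let $v,u$ be the vertices at distance $2$ and $3$ from a $b$-vertex on a leg. Their dacards determine $T$.

*Proof.* For $s\ge1$ let $T_s$ be $T$ with one leg shortened to length $s$, so $\operatorname{Leg}(T_s)=\{m^{N-1},s\}$. The dacards are $(T_1\sqcup P_{m-2},2)$ and $(T_2\sqcup P_{m-3},2)$, with $|T_1|=n-m+1$ and $|T_2|=n-m+2$. There are at least three legs, so $n\ge3m+1$. Let $H$ have both dacards, at vertices again called $v$ and $u$. They are different, since the cards have different component orders ($n-m+1\neq m-3$).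

**Step 1: $H$ is a tree.** There is no leaf dacard, so this needs an argument. $H$ has $(n-3)+2=n-1$ edges. If $H$ is not a tree, it is disconnected, so both neighbors of $v$ are in one component of $H-v$. The other component $W$ of $H-v$ is then a component of $H$, of order $n-m+1$ or $m-2$, and $H$ has a cycle through $v$, disjoint from $W$. As $H-u$ is acyclic, $u$ is on this cycle; so $W$ is a component of $H-u$, of order $n-m+2$ or $m-3$. This is impossible, as $n\ne 2m-4$.

So $v$ is joined to one vertex $\alpha\in T_1'\cong T_1$ and one vertex $\beta\in Q\cong P_{m-2}$, where $T_1'$ and $Q$ are the components of $H-v$.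

**Step 2: $u\in Q$.** We show $H\cong T$. The component of $H-u$ containing $T_1'\cup v$ has more than $m-3$ vertices, so it is $\cong T_2$, and by order it equals $T_1'\cup v$. So $u=\beta$; and since $Q-u\cong P_{m-3}$ is connected, $u$ is an end of $Q$. Since $T_2$ has $N$ leaves, as has $T_1'$, the vertex $\alpha$ is a leaf of $T_1'$. If it were the end of an $m$-leg, $T_1'\cup v$ would have legs $\{m^{N-2},m+1,1\}\ne\{m^{N-1},2\}$. So $\alpha$ is the end of the 1-leg; it continues with $v$ and the $m-2$ vertices of $Q$ to a leg of length $m$, and $H\cong T$.

**Step 3: $u\in T_1'$; the position of $u$.** The component of $H-u$ containing $v\cup Q$ has at least $m-1$ vertices, so it is $\cong T_2$; the other is $Q'\cong P_{m-3}$ with $Q'\subset T_1'-u$. If $u=\alpha$, then $T_1'=u\cup Q'$ would have only $m-2$ vertices, impossible. So $u$ has degree 2 in $T_1'$, and $T_1'-u$ has components $Q'$ and $K\ni\alpha$.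

Suppose $u$ is not on a leg of $T_1'$. Each component of $T_1'-u$ contains a leaf of $T_1'$, hence its whole leg, the $b$-vertex at the end of the leg, and all legs at this $b$-vertex. There are at least two of these legs, at most one of them short, so each component has at least $m+2$ vertices, more than $|Q'|=m-3$, a contradiction. So $u$ is an inner vertex of a leg. The inner component of $T_1'-u$ contains a $b$-vertex together with a full $m$-leg: for $T=S(m^k)$ there are at least two other legs at the center, at most one of them short; otherwise take another $b$-vertex, which has $k\ge2$ legs, at most one of them short. So the inner component has more than $m-3$ vertices, and $Q'$ is the outer part. The leg of $u$ has length $>1$, that is, $m$, and $u$ is at distance $3$ from the branch vertex.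

**Step 4: $u\in T_1'$; the position of $\alpha$.** Now $K$ has $N$ leaves and legs $\{m^{N-2},2,1\}$, and $K\cup v\cup Q\cong T_2$ has $N$ leaves. So $\alpha$ is a leaf of $K$ and $\beta$ is an end of $Q$ (otherwise there would be more leaves), and one leg of $K$ is lengthened by $m-1$ to give $\{m^{N-1},2\}$. Lengthening the leg of length 2 or one of length $m$ would leave a leg of length $1$, impossible. So the 1-leg is lengthened, to length $m$. This is the 1-leg of $T_1'$; so $H$ is $T_1'$ with its 1-leg completed to length $m$, and $H\cong T$. $\square$

**Proposition 15.** Let $m\in\{2,3\}$, let $x$ be the neighbor of a $b$-vertex $b_0$ on a leg, and $l$ a leaf. The dacards of $l$ and $x$ determine $T$, unless $T\in\{S(2,2,2),S(3,3,3),D_2,D_3\}$.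

*Proof.* **Step 1: leaf and leg counts.** We narrow down $H$. By (1) $H$ is a tree. $T-x=R\sqcup P_{m-1}$ with $m-1\le2$, so every vertex of $P_{m-1}$ is an end, and $H$ is $R$ with a pendant $P_m$ attached by an end at some $\alpha\in R$. Moreover $H-l'\cong T-l$ for a leaf $l'$. $T-l$ has $N$ leaves and legs $\{m^{N-1},m-1\}$, of total length $Nm-1$. $R$ has $N-1$ leaves, since $\deg_Tb_0\ge3$. If $\alpha$ were a leaf of $R$, $H$ would have $N-1$ leaves and $H-l'$ at most $N-1$, a contradiction. So $\alpha$ is not a leaf, $H$ has $N$ leaves, and by (2) the neighbor of $l'$ has degree 2: deleting $l'$ just shortens one leg by 1. So the legs of $H$ have total length $Nm$.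

**Step 2: the $b$-vertices have degree at least 4.** We show $H\cong T$. Here $\operatorname{Leg}(R)=\{m^{N-1}\}$. If $\alpha$ is interior to a leg, at distance $t$ from its leaf, $1\le t\le m-1$, then $\operatorname{Leg}(H)=\{m^{N-1},t\}$, and the total length forces $t=m$, a contradiction. Otherwise $\operatorname{Leg}(H)=\{m^N\}$. Then $H$ arises from $H-l'$, and $T$ from $T-l$, by lengthening the unique leg of length $m-1$; so $H\cong T$.

**Step 3: the $b$-vertices have degree 3.** If $c=\kappa$ is a $b$-vertex, $T=S(m,m,m)$, which is excluded. So $k=2$, there are at least two $b$-vertices, and $N\ge4$. Let $g$ be the vertex of degree $\ge3$, other than $b_0$, nearest to $b_0$ (it lies in the upward direction), and let $s\ge0$ be the number of vertices strictly between them. In $R$ the vertex $b_0$ has degree 2, so $\operatorname{Leg}(R)=\{m^{N-2},m+1+s\}$; the long leg contains $b_0$ and ends at $g$. There are three positions of $\alpha$.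

*$\alpha$ is interior to the long leg, at distance $t$ from its leaf.* Then $\operatorname{Leg}(H)=\{m^{N-1},t\}$, so $t=m$, $\alpha=b_0$ and $H\cong T$.

*$\alpha$ is interior to an $m$-leg, at some $b_1\ne b_0$, at distance $t\le m-1$ from its leaf.* Then $\operatorname{Leg}(H)=\{m^{N-2},t,m+1+s\}$. All legs of $H-l'$ have length at most $m$, so $s=0$, $l'$ is the leaf of the long leg, and the total length gives $t=m-1$: $\alpha$ is adjacent to $b_1$. If there are only two $b$-vertices, they are the only vertices of degree $\ge3$, and $s=0$ means $T=D_m$, excluded. Otherwise take $b_2$ as in (8); its legs are intact in $H-l'$. In $H-l'$ the distance from the end of the new $P_m$ to a leaf at $b_2$ is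
$$m+1+\operatorname{dist}(b_1,b_2)+m=\operatorname{diam}(T)+1$$
by (7). But $H-l'\cong T-l$ has diameter at most $\operatorname{diam}(T)$, a contradiction.

*$\alpha$ is not interior to a leg.* Then $\operatorname{Leg}(H)=\{m^{N-1},m+1+s\}$ has total length $>Nm$, a contradiction. $\square$

**Proposition 16.** Let $m=1$, and let $l$ be a leaf at a $b$-vertex $b_0$. The dacards of $l$ and $b_0$ determine $T$.

*Proof.* **Step 1: set-up.** We fix the counts to compare. As $T$ is not a star, $\kappa$ is not a $b$-vertex. Let $S$ be the number of $b$-vertices. If $S=2$, the non-leaf vertices of $T$ form the path between them and $T$ is a caterpillar; so $S\ge3$. Each $b$-vertex has $k\ge2$ leaf neighbors and one other neighbor, and leaves occur only there. Call a vertex with a leaf neighbor a stem, and list the numbers of leaf neighbors of the stems ("counts"). $T-l$ has $Sk-1$ leaves and counts $\{k^{S-1},k-1\}$. By (1) $H$ is a tree; as $T-b_0=R\sqcup kK_1$, $H$ is $R$ plus a vertex $b'$ with $k$ leaf neighbors, joined to some $\alpha\in R$; and $H-l'\cong T-l$ for a leaf $l'$. Let $y$ be the non-leaf neighbor of $b_0$. It is not a $b$-vertex: two adjacent vertices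 of equal depth are the ends of $\kappa$, so we would have $\kappa=b_0y$ and $S=2$.

**Step 2: $y$ is not a leaf of $R$.** We show $H\cong T$. $R$ has counts $\{k^{S-1}\}$. If $\alpha$ is not a leaf, $H$ has counts $\{k^S\}$, and all its stems have degree $\ge3$. So $H$ arises from $H-l'$, and $T$ from $T-l$, by adding a leaf at the unique stem with count $k-1\ge1$; hence $H\cong T$. If $\alpha$ is a leaf, $H$ has $(S-1)k-1+k=Sk-1$ leaves, so by (2) $l'$ has a neighbor of degree 2. But all stems of $H$ have degree at least $k+1\ge3$, a contradiction.

**Step 3: $y$ is a leaf of $R$.** Again we show $H\cong T$. Let $z$ be the neighbor of $y$ in $R$; so $\deg_Ty=2$. If $z$ were a $b$-vertex, $z$ and $b_0$ would have equal depth and both be children of $y$, which has no other neighbor; so $y=c$ and $S=2$, a contradiction. So $z$ has no leaf neighbor in $T$, and $y$ is its only leaf neighbor in $R$. $R$ has $(S-1)k+1$ leaves.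

If $\alpha=y$, then $H\cong T$. If $\alpha$ is not a leaf, $H$ has $Sk+1$ leaves and $H-l'$ at least $Sk$, a contradiction. So let $\alpha\ne y$ be a leaf of $R$, at $b_i$. Then $H$ has $Sk$ leaves, and its $S+1$ stems have counts $k$ ($S-1$ times), $k-1$ (at $b_i$) and $1$ (at $z$). $H-l'$ has $Sk-1$ leaves, so the neighbor of $l'$ has degree $\ge3$ and no new leaf arises; and $H-l'$ has only $S$ stems, so a stem disappears. Hence $l'=y$, or $k=2$ and $l'$ is the leaf of $b_i$.

If $l'=y$, the stem with count $k-1$ in $H-l'$ is $b_i$, of degree $k+1$; in $T-l$ it is $b_0$, of degree $k$; a contradiction.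

If $k=2$ and $l'$ is the leaf of $b_i$, take by (8) a $b$-vertex $b_j\ne b_0$ not in the block of $b_i$ at $\kappa$. The path from $b_i$ to $b_j$ lies in $R$. In $H-l'$ the distance from a leaf at $b'$ to a leaf at $b_j$ is $3+\operatorname{dist}(b_i,b_j)+1=\operatorname{diam}(T)+2$ by (7), a contradiction. $\square$

## The trees $S(3,3,3)$, $T_0$ and $D_3$

Propositions 13 to 16 leave open $T_0$, $S(2,2,2)$, $S(3,3,3)$, $D_2$ and $D_3$. Proposition 3 settled $S(2,2,2)$.

**Proposition 17.** $S(3,3,3)$ and $T_0=(c;P_3,F_3,F_3)$ are each determined by the dacards of $c$ and of the middle vertex of a $P_3$-leg.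

*Proof.* **Step 1: $H$ is a tree.** Both trees have 10 vertices. The first dacard is $(3P_3,3)$ in both cases; the second is $(J\sqcup K_1,2)$, where $J=S(3,3,1)$, respectively $J=(c;P_1,F_3,F_3)$, is connected on 8 vertices. Let $H$ have them at $w$ and $v$. If $H$ is disconnected, some $P_3$ of $H-w$ is a component $W$ of $H$. If $v\notin W$, then $W$ is a component of $H-v$, of order 3, impossible. If $v\in W$, then $v$, of degree 2, is the middle vertex of $W$, and $H-v$ has two isolated vertices in $W$ and 7 other vertices, impossible. So $H$ is connected with $6+3=9$ edges on 10 vertices: a tree.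

**Step 2: counting leaves of $J$.** The vertex $w$ is joined to an end or to the middle vertex of each $P_3$, so $H=(w;P_3^{3-j},F_3^{\,j})$ for some $j$. A degree-2 vertex of $H$ whose deletion leaves an isolated vertex is the middle vertex of a $P_3$-leg. So $j\le2$ and $J\cong(w;P_1,P_3^{2-j},F_3^{\,j})$, which has $1+(2-j)+2j=3+j$ leaves. As $J$ has 3, respectively 5, leaves, $j=0$, respectively $j=2$, and $H\cong T$. $\square$

**Proposition 18.** $D_3=(3,3\,|\,3,3)$ is determined by the dacards of a vertex $x$ adjacent to a branch vertex on a leg and of the middle vertex $p$ of a leg.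

*Proof.* **Step 1: $H$ is a tree.** $D_3$ has 14 vertices; the dacards are $(S(4,3,3)\sqcup P_2,2)$ and $((3,1\,|\,3,3)\sqcup K_1,2)$. Let $H$ have them at vertices again called $x,p$. $H$ has $11+2=13$ edges. If $H$ were not a tree, it would be disconnected; a component $W$ of $H-x$, of order 11 or 2, would be a component of $H$, and there would be a cycle through $x$ avoiding $W$. As $H-p$ is acyclic, $p$ would lie on this cycle, and $W$ would be a component of $H-p$, of order 12 or 1, a contradiction.

**Step 2: two descriptions of $H$.** $H$ is $S(4,3,3)$ with a pendant $P_3$ at some $\alpha$, and also $(3,1\,|\,3,3)$ with a pendant $P_2$ at some $\gamma$. By the second description $H$ has at least 4 leaves. So, in the first, $\alpha$ is not a leaf and $H$ has exactly 4 leaves; so, in the second, $\gamma$ is a leaf. Hence $H$ is one of $(3,3\,|\,3,3)$, $(5,1\,|\,3,3)$, $(3,1\,|\,5,3)$. By the first description, removing some leg of length 3 from $H$, but keeping its branch vertex, gives $S(4,3,3)$. For $(5,1\,|\,3,3)$ such a removal gives $S(5,4,1)$; for $(3,1\,|\,5,3)$ it gives $S(5,3,2)$ or $S(6,3,1)$. So $H\cong D_3$. $\square$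

## The 10-vertex exception $D_2$

**Proposition 19.** $\operatorname{drn}(D_2)=3$.

*Proof.* **Step 1: no pair works.** We exhibit a competitor for every pair. The dacards of $D_2=(2,2\,|\,2,2)$ are
$$\mathbf l=((2,2\,|\,2,1),1),\qquad \mathbf x=(S(3,2,2)\sqcup K_1,2),\qquad \mathbf b=(P_5\sqcup2P_2,3).$$
Each of the following graphs has 10 vertices, is not isomorphic to $D_2$, and has the stated pair.

* $\mathbf l,\mathbf l$: two adjacent vertices, the first with pendant paths with $2,1,1$ vertices, the second with $2,2$; delete either 1-leg.
* $\mathbf l,\mathbf x$: $(3,2\,|\,2,1)$; delete the end of the 3-leg; or delete the neighbor, on its 2-leg, of the branch vertex with legs $2,1$.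
* $\mathbf l,\mathbf b$: $(2,2\,|\,3,1)$; delete the end of the 3-leg; or delete the first branch vertex.
* $\mathbf x,\mathbf x$: $S(3,2,2,2)$; delete a neighbor of the center on a 2-leg, in two ways.
* $\mathbf x,\mathbf b$: $S(5,2,2)$; delete the neighbor of the leaf of the 5-leg; or delete the center.
* $\mathbf b,\mathbf b$: $P_2\sqcup{}$($C_4$ with a pendant $P_2$ at each of two adjacent vertices); delete either vertex of degree 3. What remains is two $P_2$'s and the path $P_5$ formed by the other three vertices of $C_4$ and the other pendant $P_2$.

So no two dacards, and hence no single one, determine $D_2$, and $\operatorname{drn}(D_2)\ge3$.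

**Step 2: the triple $\mathbf l,\mathbf l,\mathbf b$ works.** Let $H$ have it. By (1) $H$ is a tree, and a vertex of degree 3 is joined to two $P_2$'s and to one vertex of a $P_5$. If this is an end of $P_5$, then $H=S(5,2,2)$, whose leaf-deleted subgraphs have only one branch vertex, so $\mathbf l$ does not occur. If it is a vertex next to an end, then $H=(2,2\,|\,3,1)$, whose leaf-deleted subgraphs are $(2,2\,|\,2,1)$ once, $S(4,2,2)$ once, and $(2,1\,|\,3,1)$ twice; so $\mathbf l$ occurs only once. If it is the center of $P_5$, then $H=D_2$. $\square$

## Assembling the proof of Theorem 1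

Let $T$ be a tree that is not a star. By (K), $\operatorname{drn}(T)\ge2$.

If $T$ is a caterpillar, then by (BW) and Proposition 2, $\operatorname{drn}(T)=2$ unless $T=D_1$, and $\operatorname{drn}(D_1)=3$.

Let $T$ be a non-caterpillar. If $T=D_2$, then $\operatorname{drn}(T)=3$ by Proposition 19. Let $T\neq D_2$. If two leaf dacards determine $T$, then $\operatorname{drn}(T)=2$. Otherwise (H) holds, and by Proposition 12 $T$ is of mixed or symmetric type. If it is of mixed type, Proposition 13, or Proposition 17 for $T_0$, gives two determining dacards. If it is of symmetric type, Propositions 14 ($m\ge4$), 15 ($m\in\{2,3\}$) and 16 ($m=1$) give two determining dacards unless $T\in\{S(2,2,2),S(3,3,3),D_3\}$; for these three trees Propositions 3, 17 and 18 do. In every case $\operatorname{drn}(T)=2$. $\blacksquare$
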